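# Topological graphs without a grid on distinct endpoints have linearly many edges

## Linear growth is the natural guess

A **topological graph** is a graph drawn in the plane: vertices are points, edges are Jordan arcs joining them. No arc passes through a vertex other than its endpoints. Any two edges have finitely many interior points in common, and at each such point they properly cross. There are no loops and no parallel edges. A **$k$-grid** is a pair of sets of $k$ edges each, such that every edge of the first set crosses every edge of the second.

It is known that an $n$-vertex topological graph with no $k$-grid has $O_k(n)$ edges. The paper "On grids in topological graphs" is the source of the following question. Suppose we forbid fewer configurations, namely only those $k$-grids whose $2k$ edges have no endpoint in common. Is the number of edges still $O_k(n)$?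

**Definition.** Two edges are *independent* if they share no endpoint. A $k$-grid is *dispersed* if its $2k$ edges are pairwise independent.

The first guess is yes. Here is how it fares on simple cases.

**Test 1: $k=1$.** A dispersed $1$-grid is a pair of independent edges that cross. If there is none, adjacent edges may still cross. The strong Hanani–Tutte theorem [Hanani 1934; Tutte, *Toward a theory of crossing numbers*, J. Combin. Theory 8 (1970)] says that a graph is planar if it can be drawn so that every two independent edges cross an even number of times. Zero is even, so our graph is planar, and for $n\ge 3$ it has at most $3n-6$ edges. Plane triangulations attain this value. So the guess holds for $k=1$, with exact maximum $3n-6$.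

**Test 2: complete graphs in convex position.** Let $n\ge 4k$ and draw $K_n$ with straight edges on points in convex position. Take four consecutive blocks $P_1,P_2,P_3,P_4$ of $k$ points in the cyclic order, a perfect matching between $P_1$ and $P_3$, and one between $P_2$ and $P_4$. The endpoints of an edge of the first matching separate those of an edge of the second along the convex curve, so the two edges cross. This is a dispersed $k$-grid, as the guess predicts for a graph with quadratically many edges. On the other hand, $K_{4k-1}$ has too few vertices for $2k$ independent edges, and its ratio of edges to vertices is $2k-1$. So the constant must be at least $2k-1$.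

**Test 3: few vertices that cover all edges.** Let $n\ge 2k$. Join a clique on $2k-1$ vertices completely to $n-2k+1$ independent vertices, and draw the graph in any way (for example with straight edges on points in general position). The number of edges is
$$(2k-1)(n-2k+1)+\binom{2k-1}{2}=(2k-1)(n-2k+1+k-1)=(2k-1)(n-k).$$
Every edge contains a vertex of the clique, so there are at most $2k-1$ pairwise independent edges, and no dispersed $k$-grid.

**Test 4: a triangulation plus $k-1$ vertices.** Let $n\ge k+2$ and $N=n-k+1\ge 3$. Draw a plane triangulation on $N$ vertices with straight edges and vertices in general position: start from a triangle and repeatedly put a new generic point inside a bounded face, joined to its three corners. This has $3N-6$ edges. Add a set $U$ of $k-1$ further generic points, joined to everything and to each other by segments. Every crossing involves an edge that meets $U$. In a dispersed $k$-grid, edges that miss $U$ therefore cannot occur on both sides, so all $k$ edges of one side meet $U$. They are pairwise independent, so they use $k$ different points of $U$, which contradicts $|U|=k-1$. Hence there is no dispersed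 $k$-grid, and the number of edges is
$$(k-1)(n-k+1)+\binom{k-1}{2}+3(n-k+1)-6 .$$

**Test 5: grids that are not dispersed.** Let $a=(0,0)$ and $b=(1,0)$. Choose points $p_1,\dots,p_k$ within distance $\frac1{10}$ of $(1,1)$ and $q_1,\dots,q_k$ within distance $\frac1{10}$ of $(0,1)$, all in general position. Draw the segments $ap_i$ and $bq_j$. Every $ap_i$ crosses every $bq_j$. Indeed, writing $x\times y=x_1y_2-x_2y_1$, we have $p_i\times b<0$ and $p_i\times q_j\ge 0.9^2-0.11>0$, so $b$ and $q_j$ lie on opposite sides of the line $ap_i$. Also $(q_j-b)\times(a-b)>0$ and $(q_j-b)\times(p_i-b)\le -0.9^2+0.11<0$, so $a$ and $p_i$ lie on opposite sides of the line $bq_j$. This is a $k$-grid for every $k$. Yet every edge contains $a$ or $b$, so there are never three pairwise independent edges, and not even a dispersed $2$-grid. A large grid may live on two vertices, so the known theorem on $k$-grids does not answer the question by itself.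

The guess survives these tests, and it is correct.

**Theorem 1.** For every $k\ge 1$ there is $c_k$ such that every $n$-vertex topological graph without a dispersed $k$-grid has at most $c_kn$ edges.

**Theorem 2.** There is an absolute constant $K$ such that every $n$-vertex topological graph without a dispersed $k$-grid has at most $K\,k\log(k+2)\,n$ edges. Conversely, for $n\ge 2k$ there are such graphs with $(2k-1)(n-k)$ edges, and for $n\ge k+2$ there are such graphs with $(k-1)(n-k+1)+\binom{k-1}{2}+3(n-k+1)-6$ edges. For $k=1$, $n\ge 3$, the maximum is exactly $3n-6$.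

Tests 1, 3 and 4 have proved everything in Theorem 2 except the upper bound. So $c_k=O(k\log(k+2))$ suffices and $c_k=\Omega(k)$ is needed. Theorem 2 contains Theorem 1, but we prove Theorem 1 first, because its proof shows the main idea with lighter tools.

Conventions: $\log$ is the natural logarithm. For a graph $G$ with at least one vertex, $\rho(G)=|E(G)|/|V(G)|$; always $\rho(G)\le(|V(G)|-1)/2$. Subgraphs inherit the drawing, so having no dispersed $k$-grid passes to subgraphs.

## Crossing pairs, bisections, and the obstacle of high degrees

The *pair-crossing number* $\mathrm{pcr}(H)$ is the smallest number of pairs of edges that cross in a drawing of $H$. For example $\mathrm{pcr}(K_5)=1$: the graph is not planar, and it has a drawing with one crossing. The *bisection width* $b(H)$ of an $N$-vertex graph is the smallest number $e(V_1,V_2)$ of edges between the parts of a partition $V(H)=V_1\sqcup V_2$ with $|V_1|,|V_2|\le 2N/3$. For a path, $b=1$. For the star $K_{1,N-1}$ the part without the center has at least $N/3$ vertices, so $b=\lceil N/3\rceil$, although $\mathrm{pcr}=0$.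

**Published input (KM)** [P. Kolman, J. Matoušek, *Crossing number, pair-crossing number, and expansion*, J. Combin. Theory Ser. B 92 (2004) 99–113]. For every $N$-vertex graph $H$,
$$\mathrm{pcr}(H)=\Omega\big(b(H)^2/\log^2N\big)-O\Big(\sum_v d(v)^2\Big).$$
Solving for $b(H)$: there is an absolute constant $c_1$ such that if $H$ has $N\ge 2$ vertices and is drawn so that at most $p$ pairs of edges cross, then $V(H)=V_1\sqcup V_2$ with $|V_1|,|V_2|\le 2N/3$ and
$$e(V_1,V_2)\le c_1\log N\Big(\sqrt p+\sqrt{\textstyle\sum_v d_H(v)^2}\Big).\tag{1}$$
(Points where more than two edges cross can be perturbed away without changing which pairs cross.)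

The star shows that the degree term in (1) cannot be dropped.

This suggests a sensible plan. If very many independent pairs cross, a counting argument should produce a dispersed $k$-grid. So in our graph few pairs cross, and (1) cuts it into two pieces at the cost of few edges. Then recurse.

The plan works as long as all degrees are well below $m=|E(G)|$. It stops at vertices of very high degree, because of the term $\sum_v d(v)^2$. This is not an artifact of (1). In the graph of Test 3 with $n\ge 2k$, each of the $2k-1$ clique vertices is adjacent to all other vertices. In a partition with parts of size at most $2n/3$, each clique vertex sends at least $n/3$ edges across. Every cut edge is counted at most twice, so at least $(2k-1)n/6$ edges are cut, which is at least one sixth of all edges. Losing a constant fraction of the edges in each of about $\log n$ rounds is fatal.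

Two repairs come to mind, and both fail on our examples.

* *Delete the vertices of high degree.* In Test 3, deleting the $2k-1$ clique vertices deletes every edge.
* *Split each vertex of high degree into many vertices of low degree.* In Test 5, split $a$ into $k$ vertices near $a$, each keeping one edge $ap_i$, and split $b$ likewise. All $2k$ edges are now pairwise independent and still cross as before. The split graph has a dispersed $k$-grid, while the original has not even a dispersed $2$-grid.

The way around is neither to delete nor to split these vertices. Let $Y$ be the set of vertices of high degree; it is small. Cut $G-Y$ into $V_1$ and $V_2$, and continue with the two induced subgraphs $G[V_1\cup Y]$ and $G[V_2\cup Y]$. The vertices of $Y$ are copied, whole, into both pieces. No edge at $Y$ is lost. Both pieces are genuine subgraphs of $G$, so they contain no dispersed $k$-grid. The price is that the vertex count of the two pieces together is $n+|Y|$ instead of $n$. The right quantity to follow is thus the density $\rho$: one of the two pieces is almost as dense as $G$.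

## Bounded degree and no dispersed grid: few crossing pairs

The purpose of this section is the counting half of the plan, for graphs whose degrees are at most $m^{3/4}$.

**Lemma 1.** Let $H$ be a topological graph with no dispersed $k$-grid, with at most $m$ edges and maximum degree at most $\Delta=m^{3/4}$, where $m^{1/8}\ge 4k^2$. Put $\delta=1/(8k)$. Then at most $\frac12m^{2-\delta}$ pairs of independent edges of $H$ cross.

*Proof.* Let $X$ be the graph with vertex set $E(H)$ in which two edges are joined if they are independent and cross. Suppose $|E(X)|>\frac12m^{2-\delta}$; we look for a dispersed $k$-grid.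

**Step 1: count stars in $X$.** We want $k$ edges with many common neighbors in $X$. Let $Q$ be the number of tuples $(f;e_1,\dots,e_k)$ with $f\in E(H)$ and all $e_i$ neighbors of $f$ in $X$, repetitions allowed. Since $x\mapsto x^k$ is convex on $[0,\infty)$ and $\sum_f d_X(f)=2|E(X)|$,
$$Q=\sum_f d_X(f)^k\ \ge\ |E(H)|\Big(\frac{2|E(X)|}{|E(H)|}\Big)^k=(2|E(X)|)^k|E(H)|^{1-k}.$$
As $|E(H)|\le m$ and $1-k\le 0$, we have $|E(H)|^{1-k}\ge m^{1-k}$. With $\delta k=\frac18$,
$$Q>m^{(2-\delta)k}\,m^{1-k}=m^{k+1-1/8}.$$

**Step 2: discard tuples whose $e_i$ are not independent.** An edge $uv$ has at most $d(u)+d(v)\le 2\Delta$ edges that equal it or share an endpoint with it. To specify a tuple in which some $e_i,e_j$ with $i<j$ coincide or share an endpoint, choose $f$ (at most $m$ ways), the pair $i<j$, the entries other than $e_j$ (at most $m^{k-1}$ ways), and then $e_j$ (at most $2\Delta$ ways). The number of such tuples is at most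
$$m\binom k2m^{k-1}\cdot 2\Delta\le k^2m^{k}\,m^{3/4}=k^2m^{k+1-1/4}\le\tfrac12m^{k+1-1/8},$$
where the last step uses $m^{1/8}\ge 2k^2$. So more than $\frac12m^{k+1-1/8}$ tuples have pairwise independent $e_1,\dots,e_k$.

**Step 3: find the second side.** There are at most $m^k$ choices of $(e_1,\dots,e_k)$. Hence some pairwise independent $e_1,\dots,e_k$ have a set $W$ of more than $\frac12m^{7/8}$ common neighbors in $X$. Choose $f_1,\dots,f_k\in W$ greedily so that they are pairwise independent. Each chosen edge excludes at most $2\Delta$ edges, so fewer than $2k\Delta$ edges are excluded at any time, and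
$$2k\Delta=2k\,m^{3/4}\le\tfrac12m^{7/8}<|W|,$$
because $m^{1/8}\ge 4k^2\ge 4k$. So the choice never gets stuck. By the definition of $X$, every $f_j$ crosses and is independent of every $e_i$. The $2k$ edges are pairwise independent and form a dispersed $k$-grid, a contradiction. $\square$

## One cut, with the high-degree vertices on both sides

Now we carry out one round: from $G$ pass to a subgraph with at most $\frac34n$ vertices, losing only a factor $1-n^{-\eta}$ in density.

**Lemma 2.** Let $\eta=1/(20k)$. There is $n_0=n_0(k)\ge 2$ such that every topological graph $G$ with $n\ge n_0$ vertices, $\rho(G)\ge 1$ and no dispersed $k$-grid has a subgraph $G'$ with $1\le|V(G')|\le\frac34n$ and $\rho(G')\ge(1-n^{-\eta})\rho(G)$.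

*Proof.* We choose $n_0$ so large that for all $n\ge n_0$
$$n^{1/8}\ge 4k^2,\qquad n\ge 576,\qquad 3c_1(\log n)\,n^{-1/(16k)}+2n^{-1/2}\le n^{-1/(20k)}.\tag{2}$$
The third condition holds for all large $n$: after multiplication by $n^{1/(20k)}$ the left side becomes $3c_1(\log n)n^{-1/(80k)}+2n^{1/(20k)-1/2}$, which tends to $0$.

**Step 1: set aside the high degrees.** Let $m=|E(G)|$. Since $\rho(G)\ge 1$, we have $n\le m\le n^2/2$. Let $\Delta=m^{3/4}$ and $Y=\{v:d_G(v)>\Delta\}$. The degrees sum to $2m$, so
$$|Y|\le\frac{2m}{\Delta}=2m^{1/4}\le 2n^{1/2}.$$
Let $H=G-Y$. Its maximum degree is at most $\Delta$.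

**Step 2: bound both terms in (1) for $H$.** As $m\ge n$, (2) gives $m^{1/8}\ge 4k^2$, and Lemma 1 applies: at most $\frac12m^{2-\delta}$ independent pairs of $H$ cross, with $\delta=1/(8k)$. Next,
$$\sum_v d_H(v)^2\le\Delta\sum_v d_H(v)\le 2m\Delta=2m^{7/4}\le 2m^{2-\delta},$$
because $\delta\le\frac18$. The number of pairs of adjacent edges is at most $\frac12\sum_v d_H(v)^2\le m^{2-\delta}$. Altogether at most $p=2m^{2-\delta}$ pairs of edges of $H$ cross.

**Step 3: cut $H$.** By (2), $|Y|\le 2\sqrt n\le n/12$, so $H$ has $N\ge 2$ vertices. By (1) there is a partition $V(G)\setminus Y=V_1\sqcup V_2$ with $|V_i|\le\frac23N\le\frac23n$ and, since $2\sqrt2\le 3$ and $m\ge n$,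
$$e(V_1,V_2)\le 3c_1(\log n)\,m^{1-\delta/2}\le 3c_1(\log n)\,n^{-1/(16k)}\,m.$$
Both parts are nonempty, since each has at least $N/3$ vertices.

**Step 4: copy $Y$ into both sides.** Let $G_i=G[V_i\cup Y]$ for $i=1,2$. An edge of $G$ that does not join $V_1$ to $V_2$ lies in $G_1$ or in $G_2$. Therefore
$$|E(G_1)|+|E(G_2)|\ge m-e(V_1,V_2),\qquad |V(G_1)|+|V(G_2)|=n+|Y|.$$
Of two fractions with positive denominators, the larger is at least the sum of the numerators over the sum of the denominators. So for some $i$, using $1/(1+x)\ge 1-x$ and then (2),
$$\rho(G_i)\ge\frac{m-e(V_1,V_2)}{n+|Y|}\ge\rho(G)\Big(1-3c_1(\log n)n^{-1/(16k)}\Big)\Big(1-2n^{-1/2}\Big)\ge(1-n^{-\eta})\rho(G).$$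
Both factors are nonnegative by (2), and the last step uses $(1-x)(1-y)\ge 1-x-y$ for $x,y\ge 0$. Finally $|V(G_i)|\le\frac23n+2\sqrt n\le\frac23n+\frac1{12}n=\frac34n$. Take $G'=G_i$. $\square$

## The losses multiply to a constant: proof of Theorem 1

The losses $n_j^{-\eta}$ along the iteration form a series dominated by a geometric one, because the vertex numbers shrink geometrically.

*Proof of Theorem 1.* Enlarge $n_0=n_0(k)$ so that also
$$\frac{n_0^{-\eta}}{1-(3/4)^\eta}\le\frac12.$$
We claim $\rho(G)\le n_0$ for every $G$ without a dispersed $k$-grid. If $\rho(G)<2$, this holds since $n_0\ge 2$. So let $\rho(G)\ge 2$.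

**Step 1: iterate.** Put $G_0=G$. While the current graph $G_j$ has $n_j\ge n_0$ vertices, apply Lemma 2 to get $G_{j+1}$. Let $G_J$ be the first graph with $n_J<n_0$. We must check that Lemma 2 applies each time, that is, $\rho(G_j)\ge 1$.

**Step 2: add the losses.** Suppose that the graphs $G_0,\dots,G_j$ have been built, and that $n_0,\dots$ are read with care: write $\nu_i=|V(G_i)|$ for the vertex numbers of the graphs, to keep them apart from the threshold $n_0$. For $i<j$ we have $\nu_i\ge n_0$, and $\nu_{i+1}\le\frac34\nu_i$. Counting backwards from $\nu_{j-1}\ge n_0$, we get $\nu_{j-1-i}\ge(4/3)^in_0$ for $0\le i\le j-1$. Hence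
$$\sum_{i<j}\nu_i^{-\eta}\le n_0^{-\eta}\sum_{i\ge 0}(3/4)^{\eta i}=\frac{n_0^{-\eta}}{1-(3/4)^\eta}\le\frac12 .$$
Since $\prod(1-x_i)\ge 1-\sum x_i$ for $x_i\in[0,1]$,
$$\rho(G_j)\ge\rho(G)\prod_{i<j}(1-\nu_i^{-\eta})\ge\tfrac12\rho(G)\ge 1 .$$
So, by induction on $j$, Lemma 2 is applicable at every step.

**Step 3: read off the bound at the end.** The vertex numbers decrease, so the process stops, at a graph with $1\le\nu_J<n_0$. There
$$\tfrac12\rho(G)\le\rho(G_J)\le\frac{\nu_J-1}{2}<\frac{n_0}{2},$$
so $\rho(G)<n_0$. Thus $|E(G)|\le n_0(k)\,n$, and $c_k=n_0(k)$ works. $\blacksquare$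

## Sharper tools: string graphs

The constant just obtained is large. Since $1-(3/4)^\eta\le\eta\log\frac43<0.3\,\eta$, the condition on $n_0$ forces $n_0^{\eta}\ge 2/(0.3\,\eta)>130k$, that is, $n_0>(130k)^{20k}$. The exponent comes from Lemma 1, where a count of stars in an arbitrary graph $X$ saves only the factor $m^{1/(8k)}$. But $X$ is not arbitrary, since it comes from curves in the plane. We now use this.

A *string graph* is the intersection graph of a finite family of arcs in the plane: one vertex per arc, with two vertices joined if the arcs meet. For example, take the six edges of a straight-line $K_4$ in convex position as arcs. Of the $15$ pairs only the two pairs of opposite sides are disjoint, so this string graph has $13$ edges. Two published results are needed.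

* **(Sep)** [J. R. Lee, *Separators in region intersection graphs*, ITCS 2017]. The vertex set of every string graph with $T$ vertices and $M$ edges can be partitioned into $A\sqcup B\sqcup S$ with no edges between $A$ and $B$, $|A|,|B|\le\frac23T$, and $|S|\le c_2\sqrt M$.
* **(Bic)** [J. Fox, J. Pach, *Applications of a new separator theorem for string graphs*, Combin. Probab. Comput. 23 (2014), combined with (Sep); stated in Lee's paper]. For $t\ge 2$, a string graph on $m$ vertices with no (not necessarily induced) subgraph $K_{t,t}$ has at most $c_3\,t\log t\cdot m$ edges.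

To see the size $\sqrt M$ in (Sep), take $T$ arcs through a common point. Then $M=\binom T2$, one of $A,B$ is empty, and $|S|\ge T/3$.

There are two changes to the plan. First, the degree threshold becomes $\Delta=m/(kL)$, with $L$ only a little larger than $\log n$. Then $|Y|\le 2kL$, and a $K_{t,t}$ among the edges with $t\approx 4k\Delta$ already contains a dispersed $k$-grid, so (Bic) applies with $t\approx 4m/L$. Second, (Sep) separates edges, while we need parts balanced in vertices. For this we add, for each vertex, many copies of a short arc at that vertex. These copies carry most of the weight in the separation, so balance among strings becomes balance among vertices.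

## A cut balanced in vertices

**Lemma 3.** Let $G$ have $n$ vertices, $m\ge n\ge 3$ edges and no dispersed $k$-grid. Let $L\ge 8$ satisfy $2kL\le n/100$. Put
$$\bar\sigma=c_2\left(\sqrt{263/n}+\sqrt{10\,c_3\log n/L}\right)$$
and suppose $\bar\sigma\le\frac12$. Then $G$ has a subgraph $G'$ with $1\le|V(G')|\le\frac45n$ and
$$\rho(G')\ge\rho(G)\left(1-2\bar\sigma-\frac{2kL}{n}\right).$$

*Proof.* Let $\Delta=m/(kL)$, $Y=\{v:d_G(v)>\Delta\}$ and $H=G-Y$. Then $|Y|\le 2m/\Delta=2kL\le n/100$, and $H$ has maximum degree at most $\Delta$.

**Step 1: few pairs of edges of $H$ meet.** Let $I$ be the intersection graph of the edges of $H$: two edges are joined if they cross or share an endpoint. Since no edge passes through a vertex other than its endpoints, these are exactly the ways in which two edges can meet. So $I$ is a string graph. Put $t=\lceil 4k\Delta\rceil=\lceil 4m/L\rceil$. From $2kL\le n/100$ we get $L\le n/200\le m/200$, so $m/L\ge 200$. Hence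
$$2\le t\le\frac{4m}{L}+1\le\frac{5m}{L}\le m,$$
the last step because $L\ge 8$.

We claim that $I$ contains no $K_{t,t}$. Suppose $\mathcal A,\mathcal B$ are disjoint sets of $t$ edges of $H$, completely joined in $I$. Choose, one after another, $k$ edges from $\mathcal A$ and $k$ edges from $\mathcal B$, all pairwise independent. At each moment at most $2k-1$ edges have been chosen, and they exclude at most $(2k-1)\cdot 2\Delta<4k\Delta\le t$ edges, so a choice remains. Two chosen edges from different sides are joined in $I$ and share no endpoint, so they cross. This is a dispersed $k$-grid, a contradiction.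

By (Bic), and since $\log t\le\log m\le 2\log n$, the number of edges of $I$ is at most
$$c_3\cdot\frac{5m}{L}\cdot 2\log n\cdot m=\frac{10c_3m^2\log n}{L}.$$

**Step 2: add weight at the vertices.** Let $D=m/n\ge 1$ and $r=\lceil 20D\rceil\le 21D$. For each $v\in V(H)$ we add $r$ identical copies of a short arc $s_v$. If $v$ is not isolated in $H$, let $s_v$ be an initial piece, starting at $v$, of an edge of $H$ at $v$. It is chosen so short that it contains no crossing point and not the other endpoint of that edge. If $v$ is isolated in $H$, let $s_v$ be a tiny arc at $v$ that meets no edge of $H$; this exists since no edge passes through $v$. All $s_v$ are so short that $s_v\cap s_w=\emptyset$ for $v\ne w$. Then $s_v$ meets exactly the edges of $H$ incident to $v$, and its own copies. Indeed, an edge incident to $v$ meets $s_v$ in $v$; any other edge that meets $s_v$ would do so in a crossing point, and there is none on $s_v$.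

Together with the edges of $H$ we have $T\le rn+m$ strings. Let $M$ be the number of intersecting pairs. Two copies of the same $s_v$ contribute at most $\frac12nr^2$ pairs in total. A copy and an edge contribute at most $2mr$, since each edge has two endpoints. Step 1 covers the rest. With $nD=m$,
$$M\le\tfrac12nr^2+2mr+\frac{10c_3m^2\log n}{L}\le 221Dm+42Dm+\frac{10c_3m^2\log n}{L}=m^2\left(\frac{263}{n}+\frac{10c_3\log n}{L}\right),$$
where $\frac12n(21D)^2=220.5\,Dm$.

**Step 3: separate the strings and read off a partition of the vertices.** Apply (Sep) to these strings: we get $A\sqcup B\sqcup S$. Put $|S|=\sigma m$. By $\sqrt{x+y}\le\sqrt x+\sqrt y$, $\sigma\le\bar\sigma\le\frac12$. Let $V_1$ be the set of $v\in V(H)$ with a copy of $s_v$ in $A$, let $V_2$ be the set of those with a copy in $B$, and let $Z$ be the set of those with all copies in $S$.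

* $V_1\cap V_2=\emptyset$: copies of the same arc meet, and there are no edges between $A$ and $B$. So $V(H)=V_1\sqcup V_2\sqcup Z$.
* $e(V_1,V_2)\le\sigma m$: an edge of $H$ between $V_1$ and $V_2$ meets a string of $A$ and a string of $B$, so it is in neither $B$ nor $A$ and lies in $S$.
* $|Z|\le\sigma n/20$: the vertices of $Z$ use $r|Z|\le|S|=\sigma m$ strings, and $m/r\le m/(20D)=n/20$.
* $|V_1|,|V_2|\le 0.7n+\sigma n/20$: all $r$ copies for a vertex of $V_1$ lie in $A\cup S$, so
$$|V_1|\le\frac{|A|+|S|}{r}\le\frac23\Big(n+\frac mr\Big)+\frac{\sigma m}{r}\le\frac23\Big(n+\frac n{20}\Big)+\frac{\sigma n}{20}=0.7n+\frac{\sigma n}{20},$$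
and likewise for $V_2$.

**Step 4: copy $Y$ and $Z$ into both sides.** Let $G_i=G[V_i\cup Y\cup Z]$. Then
$$|V(G_i)|\le 0.7n+\frac{\sigma n}{20}+0.01n+\frac{\sigma n}{20}=0.7n+0.1\,\sigma n+0.01n\le 0.8n .$$
Further, $|V(G_1)|+|V(G_2)|=n+|Y|+|Z|$. Every edge of $G$ that does not join $V_1$ to $V_2$ lies in $G_1$ or $G_2$, so $|E(G_1)|+|E(G_2)|\ge(1-\sigma)m>0$. A piece with no vertices would contribute $0$ to both sums, so comparing fractions as before, some $G_i$ with nonempty vertex set satisfies
$$\rho(G_i)\ge\frac{(1-\sigma)m}{n+|Y|+|Z|}\ge\rho(G)\,\frac{1-\sigma}{1+\sigma/20+2kL/n}.$$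
Since $1/(1+x)\ge 1-x$, and $(1-\sigma)(1-x)\ge 1-\sigma-x$ for $x\ge 0$, this is at least
$$\rho(G)\Big(1-\sigma-\frac{\sigma}{20}-\frac{2kL}{n}\Big)\ge\rho(G)\Big(1-2\bar\sigma-\frac{2kL}{n}\Big).\qquad\square$$

## Summing the losses: the bound $O(k\log(k+2))$

In Lemma 3 there is a trade-off: a larger $L$ makes $\bar\sigma$ smaller but $2kL/n$ larger. We let $L$ exceed $\log n$ by a factor that grows as $n$ moves away from the stopping size $s$, so that both losses are summable.

*Proof of the upper bound in Theorem 2.*

**Step 1: fix the parameters.** Let $s=Kk\log(k+2)$, with absolute constants $B\ge 8$ and $K\ge 3$ to be chosen in Step 3, first $B$ and then $K$. Since $k\log(k+2)\ge\log 3>1$, we have $s>K\ge 3$ and $\log s\ge 1$. For $n\ge s$ put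
$$u=\log(n/s)\ge 0,\qquad L=B\log n\,(1+u)^4 .$$
Then $L\ge 8$.

**Step 2: the loss as a function of $u$.** We have $\log n=\log s+u\le(1+u)\log s$, because $\log s\ge 1$. With $n=se^u$ and $\log n/L=B^{-1}(1+u)^{-4}$,
$$\bar\sigma=c_2\left(\sqrt{263}\,s^{-1/2}e^{-u/2}+\sqrt{10c_3/B}\,(1+u)^{-2}\right),\qquad
\frac{2kL}{n}\le 2B\,\frac{k\log s}{s}\,(1+u)^5e^{-u}.\tag{3}$$

**Step 3: the total loss is at most $\frac1{100}$.** Consider any finite sequence of integers $n_0,n_1,\dots$, all at least $s$, with $n_{j+1}\le\frac45n_j$ (here $n_0$ is just the first term). Let $u_j,L_j,\bar\sigma_j$ be the corresponding values. Consecutive $u_j$ differ by at least $\log\frac54>0.2$ and all are nonnegative, so the $i$-th smallest ($i=0,1,\dots$) is at least $0.2\,i$. Hence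
$$\sum_j(1+u_j)^{-2}\le\sum_{i\ge 0}\frac{25}{(5+i)^2}\le 25\Big(\frac1{25}+\int_5^\infty\frac{dx}{x^2}\Big)=6,\qquad
\sum_je^{-u_j/2}\le\frac1{1-e^{-0.1}}\le 11 .$$
The function $(1+u)^5e^{-u/2}$ is bounded on $[0,\infty)$, say by $C$, so $\sum_j(1+u_j)^5e^{-u_j}\le 11C=:c_5$. Moreover, $k\log(k+2)\le(k+2)^2$ gives $\log s\le\log K+2\log(k+2)$, and since $\log(k+2)\ge 1$,
$$\frac{k\log s}{s}=\frac{\log s}{K\log(k+2)}\le\frac{\log K+2\log(k+2)}{K\log(k+2)}\le\frac{\log K+2}{K}.$$
Inserting all this and $s^{-1/2}\le K^{-1/2}$ into (3),
$$\sum_j\Big(2\bar\sigma_j+\frac{2kL_j}{n_j}\Big)\le 22c_2\sqrt{263}\,K^{-1/2}+12c_2\sqrt{10c_3/B}+2Bc_5\,\frac{\log K+2}{K}.$$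
Choose $B\ge 8$ so large that the middle term is at most $\frac1{300}$, and then $K\ge 3$ so large that each of the other two is at most $\frac1{300}$. The sum is at most $\frac1{100}$. All terms are nonnegative, so in particular each $\bar\sigma_j\le\frac12$ and each $2kL_j\le n_j/100$.

**Step 4: iterate Lemma 3.** Let $G$ have no dispersed $k$-grid. If $\rho(G)<2$, then $\rho(G)<s$, as wanted. Let $\rho(G)\ge 2$. Put $G_0=G$, and apply Lemma 3, with $L=L_j$, as long as the current graph $G_j$ has $n_j\ge s$ vertices. If the steps so far were possible, Step 3 applied to their vertex numbers gives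
$$\rho(G_j)\ge\rho(G)\Big(1-\sum_{i<j}\Big(2\bar\sigma_i+\frac{2kL_i}{n_i}\Big)\Big)\ge 0.99\,\rho(G)\ge 1 .$$
So $G_j$ has at least $n_j$ edges, and $n_j\ge s\ge 3$ as long as we continue. The remaining hypotheses of Lemma 3 were checked in Step 3, applied to $n_0,\dots,n_j$. Hence every step is possible. The process stops at a graph $G_J$ with $1\le n_J<s$, and
$$0.99\,\rho(G)\le\rho(G_J)\le\frac{n_J-1}{2}<\frac s2 .$$
So $\rho(G)<s=Kk\log(k+2)$, that is, $|E(G)|\le Kk\log(k+2)\,n$. $\blacksquare$

## The size of a dispersed grid in terms of the density

Read in the other direction, Theorem 2 says how large a dispersed grid must be present.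

**Reformulation.** There is an absolute $c>0$ such that every topological graph with $n$ vertices and $m\ge 2n$ edges that is not planar contains a dispersed $k$-grid with
$$k\ge\max\left\{1,\left\lfloor c\,\frac{m/n}{\log(m/n+2)}\right\rfloor\right\}.$$

*Proof.* Since the graph is not planar, Test 1 gives a dispersed $1$-grid. Let $x=m/n\ge 2$, choose $c<\min\{1,1/K\}$, and let $k=\lfloor cx/\log(x+2)\rfloor$. If $k\le 1$ we are done. If $k\ge 2$, then $k\le x$ because $\log(x+2)\ge 1$, so $\log(k+2)\le\log(x+2)$ and
$$K\,k\log(k+2)\,n\le K\cdot\frac{cx}{\log(x+2)}\cdot\log(x+2)\,n=Kc\,m<m .$$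
By Theorem 2 the graph contains a dispersed $k$-grid. $\square$

This is best possible up to the logarithmic factor. In the graph of Test 3 with $n\ge 2k$ we have $m/n=(2k-1)(n-k)/n\ge k-\frac12$, while every dispersed grid in it has size at most $k-1<m/n$. For $k\ge 3$ this graph contains $K_5$, so it is not planar, and $m\ge\frac52n$, so the reformulation does apply to it. The argument given here does not decide whether the factor $\log(k+2)$ in Theorem 2 can be removed.
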